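\title{Images of compact sets under symmetric stable sheets and Riesz capacity}

\begin{abstract}
Let $X$ be an $N$-parameter symmetric stable sheet of index $\alpha\in(0,2]$ with values in $\mathbb{R}^d$. We prove that, for compact sets $E\subset[a_0,b_0]^N$ with $0<a_0<b_0$, the expected Lebesgue measure of the image $X(E)$ is comparable to the Riesz capacity $\operatorname{Cap}_{d/\alpha}(E)$, with constants that do not depend on $E$. In particular $\mathbb{E}|X(E)|>0$ if and only if $\operatorname{Cap}_{d/\alpha}(E)>0$, which confirms a conjecture posed in lecture notes on multiparameter processes. The probability that $X(E)$ contains a given point obeys the same two-sided bound. The lower bound is an energy computation. For the upper bound we move between two parameter points one coordinate at a time, forward or backward, along one-parameter filtrations that need not commute; a backward step loses a random factor, and a weight with finite second moment pays for these losses in advance.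
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Fix integers $N,d\ge1$ and $\alpha\in(0,2]$. We order $\mathbb{R}^N_+=[0,\infty)^N$ coordinatewise, so that $s\le t$ means $s_i\le t_i$ for all $i$, and we write $[0,t]=\{s\in\mathbb{R}^N_+:s\le t\}$. The Lebesgue measure of a set $A$, in whichever Euclidean space it lies, is $|A|$.

A \emph{symmetric $\alpha$-stable noise} is a totally scattered random measure $\mathbb{X}$ on $\mathbb{R}^N_+$ with symmetric stable values. That is, to each nonrandom measurable set $A\subset\mathbb{R}^N_+$ with $|A|<\infty$ there corresponds a real random variable $\mathbb{X}(A)$; for disjoint sets $A_1,\dots,A_n$ the variables $\mathbb{X}(A_1),\dots,\mathbb{X}(A_n)$ are independent and their sum is $\mathbb{X}(A_1\cup\dots\cup A_n)$ almost surely; and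
\begin{equation}\label{eq:cf}
\mathbb{E}\exp[i\xi\,\mathbb{X}(A)]=\exp\big(-\tfrac12|A|\,|\xi|^\alpha\big)\qquad(\xi\in\mathbb{R}).
\end{equation}
An \emph{$(N,d)$ symmetric stable sheet with index $\alpha$} is a process $X=\{X_t;\,t\in\mathbb{R}^N_+\}$ with values in $\mathbb{R}^d$ whose $d$ coordinates are i.i.d.\ and whose first coordinate is $X^1_t=\mathbb{X}([0,t])$. When we compute finite-dimensional laws we may therefore write $X_t=\mathbb{X}([0,t])$, where now $\mathbb{X}=(\mathbb{X}^1,\dots,\mathbb{X}^d)$ consists of $d$ independent noises. For $\alpha=2$ the variable $\mathbb{X}^1(A)$ is centered Gaussian with variance $|A|$ and $X$ is the Brownian sheet. For $N=1$ the process $X$ has stationary independent increments, and it is Brownian motion if also $\alpha=2$.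

The definition prescribes only the finite-dimensional laws of $X$. We always work with a \emph{regular version}: a modification whose coordinates are right-continuous with left limits in the coordinatewise sense, and continuous when $\alpha=2$. For a compact set $E$ of parameters, the volume $|X(E)|$ of the image $X(E)=\{X_t:t\in E\}$ is then a random variable (Section~\ref{sec:meas}). The question is which sets $E$ have an image of positive volume.

For $\beta>0$ the \emph{Riesz capacity} of a compact set $E\subset\mathbb{R}^N$ is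
\begin{equation}\label{eq:cap}
\operatorname{Cap}_\beta(E)=\Big[\inf_{\mu\in\mathcal{P}(E)}\iint\|s-t\|^{-\beta}\,\mu(ds)\,\mu(dt)\Big]^{-1},
\end{equation}
where $\mathcal{P}(E)$ is the set of Borel probability measures on $E$, $\|\cdot\|$ is the Euclidean norm, and $1/\infty=0$. The double integral is the \emph{$\beta$-energy} of $\mu$. The following conjecture is posed in \cite{notes}. The sets $E$ are taken in the open orthant because $X$ vanishes on the coordinate hyperplanes.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $X$ be an $(N,d)$ symmetric stable sheet with index $\alpha\in(0,2]$. Then, for any compact $E\subset(0,\infty)^N$, $\mathbb{E}|X(E)|>0$ if and only if $\operatorname{Cap}_{d/\alpha}(E)>0$.}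
\medskip

We prove that the conjecture is true for all $N,d\ge1$ and $\alpha\in(0,2]$, in a quantitative form.

\begin{theorem}\label{thm:main}
Let $0<a_0<b_0<\infty$. There are constants $0<c\le C<\infty$, depending only on $(a_0,b_0,N,d,\alpha)$, such that for every compact $E\subset[a_0,b_0]^N$,
\[
c\,\operatorname{Cap}_{d/\alpha}(E)\le\mathbb{E}|X(E)|\le C\,\operatorname{Cap}_{d/\alpha}(E).
\]
If $\operatorname{Cap}_{d/\alpha}(E)>0$, then $|X(E)|>0$ almost surely. If $\operatorname{Cap}_{d/\alpha}(E)=0$, then $|X(E)|=0$ almost surely.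
\end{theorem}

Every compact subset of $(0,\infty)^N$ lies in some cube $[a_0,b_0]^N$, so the conjecture follows. Since $\mathbb{E}|X(E)|=\int\mathbb{P}\{x\in X(E)\}\,dx$, the theorem is a statement about the average probability of hitting a point. It also holds point by point.

\begin{corollary}\label{cor:points}
Let $0<a_0<b_0<\infty$ and $R>0$. There are constants $0<c'\le C'<\infty$, depending only on $(a_0,b_0,N,d,\alpha,R)$, such that for every compact $E\subset[a_0,b_0]^N$ and every $x\in\mathbb{R}^d$ with $\max_k|x_k|\le R$,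
\[
c'\operatorname{Cap}_{d/\alpha}(E)\le\mathbb{P}\{x\in X(E)\}\le C'\operatorname{Cap}_{d/\alpha}(E).
\]
\end{corollary}

\subsection{Why the order of the capacity is $d/\alpha$}\label{sec:why}

Let $\zeta$ be a random variable with characteristic function $e^{-|\xi|^\alpha/2}$, and let $g$ be its density. Put $\gamma(s,t)=|[0,s]\triangle[0,t]|$. Since $X_s-X_t=\mathbb{X}([0,s]\setminus[0,t])-\mathbb{X}([0,t]\setminus[0,s])$ is a difference of independent symmetric variables, \eqref{eq:cf} shows that its coordinates are independent copies of $\gamma(s,t)^{1/\alpha}\zeta$. Away from the axes, $\gamma$ is comparable to the distance: with $|\cdot|_\infty$ the sup-norm on $\mathbb{R}^N$,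
\begin{equation}\label{eq:gamma}
a_0^{N-1}|s-t|_\infty\le\gamma(s,t)\le Nb_0^{N-1}|s-t|_\infty\qquad(s,t\in[a_0,b_0]^N).
\end{equation}
Indeed, if $s_i-t_i=|s-t|_\infty$, the symmetric difference contains the box $\{v\le s:v_i>t_i\}$; and it is covered by the $N$ boxes $\{v\in[0,b_0]^N:s_i\wedge t_i<v_i\le s_i\vee t_i\}$. So the density of $X_s-X_t$ at the origin, which is $g(0)^d\gamma(s,t)^{-d/\alpha}$, is comparable to the Riesz kernel $\|s-t\|^{-d/\alpha}$. The kernel in \eqref{eq:cap} with $\beta=d/\alpha$ measures how likely it is that $X_s$ and $X_t$ nearly coincide, and a measure $\mu$ of finite energy spreads mass over $E$ in such a way that $X$ does not pile it up. One expects the image of $\mu$ under $X$ to have a density, and then $X(E)$, which carries that image, has positive volume. This is the easy half of the theorem.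

\begin{example}\label{ex:cubes}
For $1\le k\le N$ let $E_k=[1,2]^k\times\{1\}^{N-k}$. Then $\operatorname{Cap}_\beta(E_k)>0$ if and only if $\beta<k$. To see this, write the energy of $\mu$ as $\int_0^\infty\beta r^{-\beta-1}F(r)\,dr$ with $F(r)=(\mu\times\mu)\{\|s-t\|\le r\}$. For $k$-dimensional Lebesgue measure $F(r)\le\min(1,Cr^k)$, so the energy is finite if $\beta<k$. For arbitrary $\mu$ and $r\le1$, partition $E_k$ into at most $Cr^{-k}$ Borel pieces $P$ of diameter at most $r$; by the Cauchy--Schwarz inequality $F(r)\ge\sum_P\mu(P)^2\ge cr^k$, so the energy is infinite if $\beta\ge k$. Theorem~\ref{thm:main} therefore says that $|X(E_k)|>0$ almost surely if $d<\alpha k$ and $|X(E_k)|=0$ almost surely if $d\ge\alpha k$.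
\end{example}

A naive count predicts the same threshold. Cut $E_k$ into $r^{-k}$ cubes of side $r$. Increments across such a cube have order $r^{1/\alpha}$, so if each cube were mapped into a region of that diameter, the image would have volume at most of order $r^{d/\alpha-k}$, which tends to $0$ when $d>\alpha k$. The count says nothing at $d=\alpha k$, for instance for the planar Brownian path ($N=k=1$, $\alpha=d=2$). The capacity decides such critical cases, and the upper bound in Theorem~\ref{thm:main} has to be sharp enough to do the same.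

\subsection{The two standing hypotheses}

The set $E$ must stay away from the axes. Let $N=2$, $d=1$, $\alpha>1$ and $E=\{0\}\times[1,2]$. Then $\operatorname{Cap}_{1/\alpha}(E)>0$ as in Example~\ref{ex:cubes}, while $X_t=0$ almost surely for each $t\in E$, and hence for all $t\in E$ by right-continuity. In the proof the hypothesis gives the left inequality in \eqref{eq:gamma} and the nondegenerate one-parameter processes $A^i$ of Section~\ref{sec:split}.

The version matters as well. Let $N=2$, $E=[1,2]^2$, and let $U$ be uniform on $[1,2]$ and independent of $X$. Redefine $X_t$ on the segment $\{t\in E:t_1=U\}$ as a continuous curve in $t_2$ that fills $[0,1]^d$. This is a modification of $X$, because $t_1\ne U$ almost surely for each fixed $t$, and its image has volume at least $1$ even when $d\ge2\alpha$. Of the regularity we use only right-continuity in each coordinate separately, and we use it for measurability and for the reduction to finite sets in Section~\ref{sec:finite}.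

\subsection{Outline of the proof}

The lower bound is proved in Section~\ref{sec:lower}. For the upper bound one must produce a measure of small energy on $E$ from the knowledge that $X(E)$ is large. After reductions to a finite set $D$ of parameters (Section~\ref{sec:finite}) and to a process $\widetilde X$ on a torus whose value at each point is uniformly distributed (Section~\ref{sec:split}), the measure is the law $\mu$ of the first point $T\in D$ at which $\widetilde X$ enters a small target. One then estimates the $\mu$-mass $J$ of all points at which $\widetilde X$ is in the target in two ways: its second moment is at most the energy of $\mu$, and, given a hit at $t$, its conditional expectation is at least the potential of $\mu$ at $t$. The second estimate must be used at the random point $T$, which requires a maximal inequality, and for $N\ge2$ the parameter set has no total order along which to condition. Section~\ref{sec:hit} sets up this argument, carries it out for $N=1$, and shows for $N=2$ what goes wrong and how to repair it. Sections~\ref{sec:filt}--\ref{sec:chain}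 give the general proof, and Section~\ref{sec:points} proves Corollary~\ref{cor:points}.

\section{Preliminaries}\label{sec:prelim}

Throughout, $|x|$ is the sup-norm of $x\in\mathbb{R}^d$. The numbers $a_0,b_0$ are fixed, and $c,C$ denote positive finite constants that depend only on $(a_0,b_0,N,d,\alpha)$ and may change from line to line. We assume $E\ne\emptyset$, since otherwise all quantities in the theorem vanish.

\subsection{Measurability}\label{sec:meas}

We take the probability space $(\Omega,\mathcal{F},\mathbb{P})$ complete and discard a null set, so that every path of $X$ is right-continuous in each coordinate when the others are held fixed. For $n=(n_1,\dots,n_N)\in\mathbb{N}^N$ and $t\in\mathbb{R}^N_+$ define $t^{(n)}$ by $t^{(n)}_i=2^{-n_i}(\lfloor2^{n_i}t_i\rfloor+1)\in(t_i,t_i+2^{-n_i}]$. Letting $n_N\to\infty$ first, then $n_{N-1}\to\infty$, and so on, we obtain the iterated limit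
\begin{equation}\label{eq:iter}
X_t=\lim_{n_1\to\infty}\lim_{n_2\to\infty}\cdots\lim_{n_N\to\infty}X_{t^{(n)}}.
\end{equation}
Each map $(\omega,t)\mapsto X_{t^{(n)}}(\omega)$ is jointly measurable, because $t^{(n)}$ takes countably many values, each on a Borel set. Hence $X$ is jointly measurable.

The measurable projection theorem states: if $(S,\mathcal{S})$ is a measurable space, $K$ a compact metric space and $\Lambda\in\mathcal{S}\otimes\mathcal{B}(K)$, then the projection of $\Lambda$ on $S$ belongs to the completion of $\mathcal{S}$ under every $\sigma$-finite measure. Apply it with $K=E$ to the set $\{(\omega,x,t):X_t(\omega)=x\}$ and to its sections. For each $\omega$, the set $X(E)$ is measurable for every finite Borel measure on $\mathbb{R}^d$ and for Lebesgue measure; for each $x$, $\{x\in X(E)\}$ is an event; and $\{(\omega,x):x\in X(E)\}$ is measurable for the completion of $\mathbb{P}\otimes dx$, so $|X(E)|$ is a random variable by Tonelli's theorem.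

\subsection{Poisson measures and the jumps of the noise}\label{sec:poisson}

A Poisson random measure with $\sigma$-finite intensity $\nu$ on a Borel subset of a Euclidean space is a random sum $\Pi$ of unit point masses, called atoms, such that $\Pi(B)$ is Poisson with mean $\nu(B)$ and $\Pi(B_1),\dots,\Pi(B_n)$ are independent for disjoint sets. We use three textbook facts.
\begin{itemize}
\item[(P1)] The restrictions of $\Pi$ to disjoint Borel sets are independent.
\item[(P2)] $\mathbb{E}\int f\,d\Pi=\int f\,d\nu$ for Borel $f\ge0$. If $f$ is real, bounded and $\nu\{f\ne0\}<\infty$, then $\int f\,d\Pi$ has mean $\int f\,d\nu$, variance $\int f^2\,d\nu$, and $\mathbb{E}\exp(z\int f\,d\Pi)=\exp\int(e^{zf}-1)\,d\nu$ for complex $z$; for imaginary $z$ the last formula holds without boundedness.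
\item[(P3)] (Marking theorem.) If the space is a product $S'\times I$ with $I$ a bounded interval and $\nu=\nu'\otimes dr$ with $\nu'$ diffuse, then the projection of $\Pi$ on $S'$ is Poisson with intensity $|I|\nu'$, and, given the projection, the $I$-coordinates of the atoms are i.i.d.\ uniform on $I$.
\end{itemize}

Let $\alpha<2$ and define $c_\alpha$ by $c_\alpha\int_{\mathbb{R}}(1-\cos y)|y|^{-1-\alpha}dy=\frac12$. By scaling, $c_\alpha\int(1-\cos\xi y)|y|^{-1-\alpha}dy=\frac12|\xi|^\alpha$. Let $A_0\subset\mathbb{R}^N_+$ be a Borel set of finite measure and let $\Pi$ be Poisson on $A_0\times(\mathbb{R}\setminus\{0\})$ with intensity $c_\alpha\,dv\,|y|^{-1-\alpha}dy$; an atom $(v,y)$ is a jump of size $y$ at position $v$. For Borel $A\subset A_0$ and $x\in\{1,\frac12,\frac14,\dots\}$ put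
\begin{equation}\label{eq:small}
\mathbb{W}_x(A)=\lim_{n\to\infty}\int_{A\times\{2^{-n}<|y|\le x\}}y\,d\Pi,\qquad\mathbb{H}_x(A)=\int_{A\times\{|y|>x\}}y\,d\Pi .
\end{equation}
The second integral is a finite sum. In the first, the contributions of the shells $\{2^{-n-1}<|y|\le2^{-n}\}$ are independent, centered by symmetry, and have summable variances, so the limit exists almost surely and in $L^2$, and
\begin{equation}\label{eq:var}
\mathbb{E}\,\mathbb{W}_x(A)=0,\qquad\operatorname{Var}\mathbb{W}_x(A)=\frac{2c_\alpha}{2-\alpha}|A|\,x^{2-\alpha}.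
\end{equation}
The sum $\mathbb{W}_x(A)+\mathbb{H}_x(A)$ does not depend on $x$. By (P2) its characteristic function is $\exp(-|A|c_\alpha\int(1-\cos\xi y)|y|^{-1-\alpha}dy)$, which is \eqref{eq:cf}, and by (P1) it is independent over disjoint sets. So it is a symmetric $\alpha$-stable noise on $A_0$.

\subsection{The stable density}

\begin{lemma}\label{lem:density}
\begin{itemize}
\item[(a)] The density $g$ is bounded, continuous and strictly positive. If $\alpha<2$, then $g(y)\ge c(1+|y|)^{-1-\alpha}$ for all $y\in\mathbb{R}$.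
\item[(b)] Let $\gamma_0<\infty$. There is $C_0=C_0(\alpha,\gamma_0)$ such that, for all $0<\gamma\le\gamma_0$, $L\ge1$, $y\in\mathbb{R}$ and $w>0$,
\[
\mathbb{P}\{\operatorname{dist}(y+\gamma^{1/\alpha}\zeta,\,L\mathbb{Z})\le w\}\le C_0\,w\,\gamma^{-1/\alpha}.
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) The characteristic function is integrable and positive, so $g$ is bounded and continuous with $g(0)>0$. For $\alpha=2$, $g$ is the standard normal density. Let $\alpha<2$. Choose $y_0\in(0,1]$ with $g\ge g(0)/2$ on $[-y_0,y_0]$. Far from the origin we use one large jump. Take $|A|=1$ in \eqref{eq:small} and $\zeta=\mathbb{W}_x(A)+\mathbb{H}_x(A)$, with $x<y_0/2$ so small that the variance in \eqref{eq:var} is at most $y_0^2/8$. Chebyshev's inequality gives $\mathbb{P}\{|\mathbb{W}_x(A)|\le y_0/2\}\ge\frac12$. The number of jumps larger than $x$ is Poisson with mean $\lambda=2c_\alpha x^{-\alpha}/\alpha$, and on the event that it equals one, $\mathbb{H}_x(A)$ has the sub-probability density $e^{-\lambda}c_\alpha|y|^{-1-\alpha}\mathbf{1}\{|y|>x\}$.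 Since the two parts of $\zeta$ are independent, for almost every $y$
\[
g(y)\ge e^{-\lambda}c_\alpha\,\mathbb{E}\big[|y-\mathbb{W}_x(A)|^{-1-\alpha};\ |y-\mathbb{W}_x(A)|>x\big].
\]
If $|y|>y_0$ and $|\mathbb{W}_x(A)|\le y_0/2$, then $x<|y-\mathbb{W}_x(A)|\le|y|+1$. So $g(y)\ge\frac12e^{-\lambda}c_\alpha(1+|y|)^{-1-\alpha}$ for almost every $|y|>y_0$, and for all such $y$ by continuity.

(b) The law of $y+\gamma^{1/\alpha}\zeta$ modulo $L$ is a measure on the circle $\mathbb{R}/L\mathbb{Z}$ whose $k$-th Fourier coefficient has modulus $\exp(-\frac12\gamma|2\pi k/L|^\alpha)$. These are summable, so the law has a density bounded by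
\[
\frac1L\sum_{k\in\mathbb{Z}}e^{-\frac12\gamma|2\pi k/L|^\alpha}\le\frac1L+\frac2L\int_0^\infty e^{-\frac12\gamma(2\pi k/L)^\alpha}dk=\frac1L+C\gamma^{-1/\alpha}.
\]
Now $1/L\le1\le\gamma_0^{1/\alpha}\gamma^{-1/\alpha}$, and the event in question is that an arc of length at most $2w$ is hit.
\end{proof}

\subsection{An iterated maximal inequality}

Doob's $L^q$ inequality says that if $(\mathcal{G}_r)_{r\in R}$ is an increasing family of $\sigma$-fields indexed by a finite set $R\subset\mathbb{R}$, $\Phi\ge0$ and $q>1$, then $\mathbb{E}\max_r\mathbb{E}[\Phi|\mathcal{G}_r]^q\le(\frac q{q-1})^q\,\mathbb{E}\Phi^q$. It holds for decreasing families too, by reading $R$ backward. We iterate it. No relation between the filtrations is assumed; in particular the conditional expectations need not commute.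

\begin{lemma}\label{lem:doob}
For $j=1,\dots,N$ let $(\mathcal{G}^j_r)_{r\in R_j}$ be a finite family of $\sigma$-fields that is increasing or decreasing in $r$. For $\Phi\ge0$ and $q>1$,
\[
\mathbb{E}\max_{r_1,\dots,r_N}\Big(\mathbb{E}\big[\cdots\mathbb{E}[\Phi|\mathcal{G}^1_{r_1}]\cdots\big|\mathcal{G}^N_{r_N}\big]\Big)^q\le\Big(\frac q{q-1}\Big)^{Nq}\,\mathbb{E}\Phi^q .
\]
\end{lemma}

\begin{proof}
Let $\Phi_{r_1\dots r_m}$ be the result of the first $m$ conditionings, let $\bar\Phi_m$ be its maximum over $(r_1,\dots,r_m)$, and let $\bar\Phi_0=\Phi$. Then $\Phi_{r_1\dots r_{m+1}}\le\mathbb{E}[\bar\Phi_m|\mathcal{G}^{m+1}_{r_{m+1}}]$, and Doob's inequality gives $\mathbb{E}\bar\Phi_{m+1}^q\le(\frac q{q-1})^q\,\mathbb{E}\bar\Phi_m^q$.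
\end{proof}

\section{The lower bound}\label{sec:lower}

Write $\mathcal{E}(\mu)=\iint\|s-t\|^{-d/\alpha}\mu(ds)\mu(dt)$.

\begin{lemma}\label{lem:occupation}
Let $\mu$ be a Borel probability measure on $[a_0,b_0]^N$ with $\mathcal{E}(\mu)<\infty$, let $X_*$ be an $\mathbb{R}^d$-valued random variable, and let $\nu$ be the image of $\mu$ under $t\mapsto X_t-X_*$. Then almost surely $\nu$ has a density $f\in L^2(\mathbb{R}^d)$, and $\mathbb{E}\|f\|_2^2\le C\mathcal{E}(\mu)$.
\end{lemma}

\begin{proof}
We have $|\hat\nu(\xi)|^2=\iint e^{i\xi\cdot(X_s-X_t)}\mu(ds)\mu(dt)$, so $\mathbb{E}|\hat\nu(\xi)|^2=\iint\prod_{k\le d}e^{-\frac12\gamma(s,t)|\xi_k|^\alpha}\mu(ds)\mu(dt)$. By Tonelli's theorem, scaling, \eqref{eq:gamma} and $\|s-t\|\le\sqrt N|s-t|_\infty$,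
\[
\mathbb{E}\int_{\mathbb{R}^d}|\hat\nu(\xi)|^2d\xi=\iint\Big(\int_{\mathbb{R}}e^{-\frac12\gamma(s,t)|\xi|^\alpha}d\xi\Big)^d\mu(ds)\mu(dt)=C\iint\gamma(s,t)^{-d/\alpha}\mu(ds)\mu(dt)\le C\mathcal{E}(\mu).
\]
By Plancherel's theorem, a finite measure $\nu$ with $\hat\nu\in L^2$ has a density $f\in L^2$ with $\|f\|_2^2=(2\pi)^{-d}\|\hat\nu\|_2^2$.
\end{proof}

Suppose $\operatorname{Cap}_{d/\alpha}(E)>0$, take $\mu\in\mathcal{P}(E)$ of finite energy and $X_*=0$. Since $\nu(X(E))=1$, the Cauchy--Schwarz inequality gives $1=(\int_{X(E)}f)^2\le|X(E)|\,\|f\|_2^2$. Hence $|X(E)|>0$ almost surely, and by Jensen's inequality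
\[
\mathbb{E}|X(E)|\ge\mathbb{E}\big[1/\|f\|_2^2\big]\ge1/\mathbb{E}\|f\|_2^2\ge c/\mathcal{E}(\mu).
\]
The supremum over $\mu$ gives the lower bound in Theorem~\ref{thm:main}.

\section{Reduction of the upper bound to finite sets}\label{sec:finite}

A finite set has capacity zero and an image of volume zero, so to say something about it we thicken the image by $\varepsilon$ and truncate the kernel at the matching parameter scale $\varepsilon^\alpha$. For $\varepsilon>0$ put
\[
\varphi_\varepsilon(v)=\big(|v|_\infty^{1/\alpha}\vee\varepsilon\big)^{-d},\qquad I_\varepsilon(\mu)=\iint\varphi_\varepsilon(s-t)\,\mu(ds)\mu(dt),\qquad e_\varepsilon(K)=\inf_{\mu\in\mathcal{P}(K)}I_\varepsilon(\mu).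
\]
From now on
\[
a=\frac{a_0}2,\qquad b=b_0+1,\qquad\eta=\begin{cases}b&\text{if }\alpha<2,\\[2pt]\min\big(b,\;a^{N+1}/(8Nd\,b^N)\big)&\text{if }\alpha=2.\end{cases}
\]
The number $\eta$ bounds the diameter of the parameter sets that we treat. It is a restriction only in the Gaussian case, where it makes an exponential moment finite (Lemma~\ref{lem:weight}). Call a set $D$ \emph{admissible} if it is finite, nonempty, contained in $[2a,b]^N$, and $|s-t|_\infty\le\eta$ for all $s,t\in D$.

\begin{proposition}\label{prop:finite}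
For every admissible $D$ and every $\varepsilon\in(0,\frac14]$,
\[
\int_{\mathbb{R}^d}\mathbb{P}\Big\{\min_{t\in D}|X_t-x|\le\varepsilon\Big\}\,dx\le\frac C{e_\varepsilon(D)}.
\]
\end{proposition}

The proof occupies Sections~\ref{sec:split}--\ref{sec:chain}. Here we show that the proposition completes the proof of Theorem~\ref{thm:main}.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}, given Proposition~\ref{prop:finite}]
Cover $[a_0,b_0]^N$ by at most $C$ closed cubes of side at most $\eta/2$. The volume $|X(E)|$ is at most the sum of the volumes of the images of the pieces of $E$, and each piece has capacity at most $\operatorname{Cap}_{d/\alpha}(E)$, because the infimum in \eqref{eq:cap} runs over fewer measures. So we may assume that $E$ lies in one cube.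

\emph{Discretization.} Fix $\varepsilon\in(0,\frac14]$ and an integer $m\ge0$ with $2^{1-m}\le\min(\eta,\varepsilon^\alpha)$. For $n\in\mathbb{N}^N$ let $D_n=\{t^{(n)}:t\in E\}$, a finite nonrandom set. If $\min_jn_j\ge m$, then $D_n\subset[2a,b]^N$ and its diameter is at most $\eta/2+2^{-m}\le\eta$, so $D_n$ is admissible. Suppose $x=X_t$ with $t\in E$. By \eqref{eq:iter}, for all large $n_1$ the inner $(N-1)$-fold limit is at distance less than $\varepsilon$ from $x$; for each such $n_1$ and all large $n_2$ the inner $(N-2)$-fold limit is at distance less than $\varepsilon$ from $x$; and so on down to $X_{t^{(n)}}$. Hence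
\[
\mathbf{1}\{x\in X(E)\}\le\liminf_{n_1}\cdots\liminf_{n_N}\mathbf{1}\Big\{\min_{s\in D_n}|X_s-x|\le\varepsilon\Big\}.
\]
Fatou's lemma for $\mathbb{P}\otimes dx$, applied $N$ times, and Proposition~\ref{prop:finite} give
\[
\mathbb{E}|X(E)|\le\sup_{n:\,\min_jn_j\ge m}\int_{\mathbb{R}^d}\mathbb{P}\Big\{\min_{s\in D_n}|X_s-x|\le\varepsilon\Big\}dx\le\sup_{n:\,\min_jn_j\ge m}\frac C{e_\varepsilon(D_n)}.
\]

\emph{From $D_n$ back to $E$.} For each $s\in D_n$ choose $s'\in E$ with $|s-s'|_\infty\le2^{-m}$. For $s,t\in D_n$ we have $|s-t|_\infty\le|s'-t'|_\infty+\varepsilon^\alpha\le2(|s'-t'|_\infty\vee\varepsilon^\alpha)$, and since $\varphi_\varepsilon(v)=(|v|_\infty\vee\varepsilon^\alpha)^{-d/\alpha}$, this gives $\varphi_\varepsilon(s-t)\ge2^{-d/\alpha}\varphi_\varepsilon(s'-t')$. If $\mu'\in\mathcal{P}(E)$ is the image of $\mu\in\mathcal{P}(D_n)$ under $s\mapsto s'$, then $I_\varepsilon(\mu)\ge2^{-d/\alpha}I_\varepsilon(\mu')$. Thus $e_\varepsilon(D_n)\ge2^{-d/\alpha}e_\varepsilon(E)$, and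
\begin{equation}\label{eq:epsE}
\mathbb{E}|X(E)|\le C/e_\varepsilon(E)\qquad\text{for every }\varepsilon\in(0,\tfrac14].
\end{equation}

\emph{Removing the truncation.} As $\varepsilon$ decreases, $\varphi_\varepsilon$ increases, so $e_0=\lim_{\varepsilon\downarrow0}e_\varepsilon(E)$ exists in $(0,\infty]$. Take $\varepsilon_j\downarrow0$ and $\mu_j\in\mathcal{P}(E)$ with $I_{\varepsilon_j}(\mu_j)\le e_{\varepsilon_j}(E)+1/j$. Since $E$ is compact, along a subsequence $\mu_j$ converges weakly to some $\mu\in\mathcal{P}(E)$, and then $\mu_j\times\mu_j$ converges weakly to $\mu\times\mu$. For fixed $\varepsilon$ the function $\varphi_\varepsilon$ is bounded and continuous, so $I_\varepsilon(\mu)=\lim_jI_\varepsilon(\mu_j)\le\liminf_jI_{\varepsilon_j}(\mu_j)\le e_0$. Let $\varepsilon\downarrow0$. Monotone convergence and $|s-t|_\infty\le\|s-t\|$ give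
\[
e_0\ge\iint|s-t|_\infty^{-d/\alpha}\mu(ds)\mu(dt)\ge\mathcal{E}(\mu)\ge1/\operatorname{Cap}_{d/\alpha}(E),
\]
where the value $\infty$ is allowed. With \eqref{eq:epsE} this yields $\mathbb{E}|X(E)|\le C\operatorname{Cap}_{d/\alpha}(E)$, and in particular $|X(E)|=0$ almost surely if the capacity vanishes.
\end{proof}

\section{Splitting the noise and passing to a torus}\label{sec:split}

Fix an admissible $D$. Proposition~\ref{prop:finite} concerns only the law of $(X_t)_{t\in D}$, so we are free to construct the noise as we like.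

\subsection{Corner, slabs and core}

Because $D$ stays away from the axes, the sheet contains, for each direction $i$, an independent one-parameter stable process in the variable $t_i$. To isolate these processes, split $[0,b]^N$ into the \emph{corner} $B_0=[0,a]^N$, the \emph{slabs}
\[
B_i=\{v\in[0,b]^N:\ v_i>a,\ v_j\le a\text{ for }j\ne i\}\qquad(1\le i\le N),
\]
and the \emph{core} $Q$, the set of points with at least two coordinates larger than $a$; see Figure~\ref{fig:split}. The core is empty if $N=1$. For $t\in[2a,b]^N$,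
\begin{equation}\label{eq:split}
X_t=\mathbb{X}(B_0)+\sum_{i=1}^NA^i_{t_i}+\mathbb{X}(Q\cap[0,t]),\qquad A^i_r=\mathbb{X}(B_i\cap\{v_i\le r\})\quad(a\le r\le b).
\end{equation}
The variable $\mathbb{X}(B_0)$, the processes $A^1,\dots,A^N$ and the noise on $Q$ are independent. Each $A^i$ has independent increments, and the coordinates of $A^i_r-A^i_{r'}$ are independent copies of $(a^{N-1}|r-r'|)^{1/\alpha}\zeta$. All density bounds below, upper and lower, come from these increments; the core is a perturbation that has to be controlled.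

If $\alpha<2$, we build the $k$-th coordinate of the noise on $Q$ from a Poisson measure $\Pi^k$ on $Q\times(\mathbb{R}\setminus\{0\})$ as in Section~\ref{sec:poisson}, with $\Pi^1,\dots,\Pi^d$ independent. We write $\mathbb{W}_x=(\mathbb{W}^1_x,\dots,\mathbb{W}^d_x)$ for the sums of the jumps of modulus at most $x$, $\mathbb{W}=\mathbb{W}_1$, and $H_t=\mathbb{H}_1(Q\cap[0,t])$ for the vector of sums of the jumps of modulus larger than $1$. If $\alpha=2$, we put $\mathbb{W}=\mathbb{X}$ on Borel subsets of $Q$ and $H=0$. In both cases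
\[
\mathbb{X}(Q\cap[0,t])=W_t+H_t,\qquad W_t=\mathbb{W}(Q\cap[0,t]).
\]
For a Borel set $A$, the \emph{core noise on $A$} means the restrictions of $\Pi^1,\dots,\Pi^d$ to $(Q\cap A)\times\{0<|y|\le1\}$ if $\alpha<2$, and the Gaussian family $\mathbb{W}(A')$, $A'\subset Q\cap A$ Borel, if $\alpha=2$. The core noises on disjoint sets are independent. Let $\mathcal{Q}$ be the $\sigma$-field of the core noise on $Q$ and $\mathcal{N}=\sigma(A^1,\dots,A^N)\vee\mathcal{Q}$. All $\sigma$-fields below are augmented by the null sets.

\subsection{The process on the torus}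

Integrating over $x$ in Proposition~\ref{prop:finite} amounts to starting the process from Lebesgue measure. Then the position at a point $t$ carries no information about the increments, and this is what allows one to run time backward. To have a probability measure, and with it conditional expectations and Doob's inequality, we replace $\mathbb{R}^d$ by a large torus. For $L\ge1$ let $\mathbb{T}=(\mathbb{R}/L\mathbb{Z})^d$. For $x\in\mathbb{T}$ let $|x|$ be the sup-norm of its representative in $[-L/2,L/2)^d$; it is at most the norm of any other representative. Let $Y$ be uniform on $\mathbb{T}$ and independent of the noise, and set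
\[
\widetilde X_t=Y+\sum_{i=1}^NA^i_{t_i}+W_t\pmod L,\qquad t\in[2a,b]^N.
\]
Translation invariance of the uniform law gives the property that we use repeatedly:
\begin{itemize}
\item[(U)] if $\xi$ is $\mathcal{N}$-measurable, then $Y+\xi$ is uniform on $\mathbb{T}$ and independent of $\mathcal{N}$.
\end{itemize}
The large jumps $H$ are left out of $\widetilde X$ because we shall need functionals of the core noise with moments of all orders. There are few of them, and a union bound removes them.

\begin{proposition}\label{prop:torus}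
For every admissible $D$, $\varepsilon\in(0,\frac14]$ and $L\ge1$,
\[
L^d\,\mathbb{P}\Big\{\min_{t\in D}|\widetilde X_t|\le\varepsilon\Big\}\le\frac C{e_\varepsilon(D)}.
\]
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:finite}, given Proposition~\ref{prop:torus}]
Let $U$ be uniform on $[-L/2,L/2)^d$ and independent of the noise. Then $\mathbb{X}(B_0)-U$ modulo $L$ is uniform on $\mathbb{T}$ and independent of $(A^1,\dots,A^N)$ and the noise on $Q$, so it may serve as $Y$. By \eqref{eq:split}, $X_t-U=\widetilde X_t+H_t$ modulo $L$, and therefore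
\[
\int_{[-L/2,L/2)^d}\mathbb{P}\Big\{\min_D|X_t-x|\le\varepsilon\Big\}dx=L^d\,\mathbb{P}\Big\{\min_D|X_t-U|\le\varepsilon\Big\}\le L^d\,\mathbb{P}\Big\{\min_D|\widetilde X_t+H_t|\le\varepsilon\Big\}.
\]
Let $\alpha<2$ and let $\mathsf{n}$ be the total number of atoms of $\Pi^1,\dots,\Pi^d$ with $|y|>1$, a Poisson variable with mean $2d|Q|c_\alpha/\alpha\le C$. In each direction the coordinates of their positions cut $[0,b]$ into at most $\mathsf{n}+1$ intervals, closed on the left, and on a product of such intervals the set of large atoms in $[0,t]$ does not change. So $H$ takes at most $(\mathsf{n}+1)^N$ values. The process $\widetilde X$ is independent of the large atoms, and for each constant $w$ the process $\widetilde X+w$ has the law of $\widetilde X$ by (U). Conditioning on the large atoms and summing over the values of $H$,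
\[
\mathbb{P}\Big\{\min_D|\widetilde X_t+H_t|\le\varepsilon\Big\}\le\mathbb{E}\big[(\mathsf{n}+1)^N\big]\,\mathbb{P}\Big\{\min_D|\widetilde X_t|\le\varepsilon\Big\}\le C\,\mathbb{P}\Big\{\min_D|\widetilde X_t|\le\varepsilon\Big\}.
\]
For $\alpha=2$ there is nothing to remove. Apply Proposition~\ref{prop:torus} and let $L\to\infty$.
\end{proof}

\section{The hitting argument}\label{sec:hit}

Fix $D,\varepsilon,L$ as in Proposition~\ref{prop:torus}; constants do not depend on them. Let $R_i$ be the set of $i$-th coordinates of the points of $D$, and let $D^*=R_1\times\dots\times R_N\supset D$ be the grid that they span.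

\subsection{The measure, its potential and the second moment}

Let $\Omega_0=\{\min_{t\in D}|\widetilde X_t|\le\varepsilon\}$. Each $\widetilde X_t$ is uniform on $\mathbb{T}$ and $2\varepsilon\le L$, so $\mathbb{P}\{|\widetilde X_t|\le\varepsilon\}=(2\varepsilon/L)^d$ and $\mathbb{P}(\Omega_0)>0$. On $\Omega_0$ let $T$ be the first $t\in D$, in a fixed enumeration, with $|\widetilde X_t|\le\varepsilon$. Define the nonrandom measure $\mu\in\mathcal{P}(D)$, its potential $\Phi$, and the random mass $J$ of the points that hit the target: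
\[
\mu(t)=\mathbb{P}(T=t\mid\Omega_0),\qquad\Phi(t)=\sum_{u\in D}\mu(u)\varphi_\varepsilon(u-t),\qquad J=\sum_{u\in D}\mu(u)\mathbf{1}\{|\widetilde X_u|\le\varepsilon\}.
\]
The next lemma says what has to be constructed.

\begin{lemma}\label{lem:scheme}
Suppose that $M\ge0$ is a random variable and $c_1,C_1$ are positive constants such that
\begin{itemize}
\item[(i)] $\mathbb{E}M^2\le C_1L^{-d}\varepsilon^{2d}I_\varepsilon(\mu)$;
\item[(ii)] almost surely, for all $t\in D$, $M\ge c_1\varepsilon^d\Phi(t)$ on $\{|\widetilde X_t|\le\varepsilon\}$.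
\end{itemize}
Then $L^d\,\mathbb{P}(\Omega_0)\le C_1c_1^{-2}/e_\varepsilon(D)$.
\end{lemma}

\begin{proof}
By (ii), $M\ge c_1\varepsilon^d\Phi(T)$ on $\Omega_0$. By the definition of $\mu$ and Jensen's inequality,
\[
\mathbb{E}[\Phi(T)^2;\Omega_0]=\mathbb{P}(\Omega_0)\sum_{t\in D}\mu(t)\Phi(t)^2\ge\mathbb{P}(\Omega_0)\Big(\sum_{t\in D}\mu(t)\Phi(t)\Big)^2=\mathbb{P}(\Omega_0)I_\varepsilon(\mu)^2.
\]
So $c_1^2\varepsilon^{2d}\mathbb{P}(\Omega_0)I_\varepsilon(\mu)^2\le C_1L^{-d}\varepsilon^{2d}I_\varepsilon(\mu)$. Divide by $I_\varepsilon(\mu)\in(0,\infty)$ and use $I_\varepsilon(\mu)\ge e_\varepsilon(D)$.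
\end{proof}

The variable $J$ satisfies (i), and it still does so after multiplication by a square-integrable function of the core noise, because the slab processes alone spread out the increments of $\widetilde X$.

\begin{lemma}\label{lem:second}
If $Z\ge0$ is $\mathcal{Q}$-measurable, then $\mathbb{E}[Z^2J^2]\le C\,\mathbb{E}[Z^2]\,L^{-d}\varepsilon^{2d}I_\varepsilon(\mu)$.
\end{lemma}

\begin{proof}
Let $u,v\in D$. If $|\widetilde X_u|\le\varepsilon$ and $|\widetilde X_v|\le\varepsilon$, then $|\widetilde X_v-\widetilde X_u|\le2\varepsilon$. By (U), $\widetilde X_u$ is independent of $\mathcal{N}$, while $Z$ and $\widetilde X_v-\widetilde X_u$ are $\mathcal{N}$-measurable. Hence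
\[
\mathbb{E}\big[Z^2;\,|\widetilde X_u|\le\varepsilon,|\widetilde X_v|\le\varepsilon\big]\le(2\varepsilon/L)^d\,\mathbb{E}\big[Z^2\,\mathbb{P}\big(|\widetilde X_v-\widetilde X_u|\le2\varepsilon\,\big|\,\mathcal{Q}\big)\big].
\]
Given $\mathcal{Q}$, the difference is the constant $W_v-W_u$ plus $\sum_i(A^i_{v_i}-A^i_{u_i})$, whose coordinates are independent copies of $\gamma^{1/\alpha}\zeta$ with $\gamma=a^{N-1}\sum_i|u_i-v_i|\in[a^{N-1}|u-v|_\infty,\,Na^{N-1}b]$. By Lemma~\ref{lem:density}(b) for $u\ne v$, and trivially for $u=v$, the conditional probability is at most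
\[
\min\big(1,\,C\varepsilon|u-v|_\infty^{-1/\alpha}\big)^d\le C\min\big(1,\,\varepsilon|u-v|_\infty^{-1/\alpha}\big)^d=C\varepsilon^d\varphi_\varepsilon(u-v).
\]
Multiply by $\mu(u)\mu(v)$ and sum.
\end{proof}

The variable $J$ itself has no deterministic lower bound as in (ii): a hit at $t$ makes hits at other points likely, not certain. So we replace $J$ by its conditional expectation given a $\sigma$-field that knows $\widetilde X_t$, and we take a maximum over $t$ to obtain a single variable $M$.

\subsection{One parameter}\label{sec:one}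

Let $N=d=1$. There is no core, $\widetilde X_t=Y+A_t$, and $A_u-A_t$ has the law of $|u-t|^{1/\alpha}\zeta$. Define
\[
\mathcal{F}^+_t=\sigma(Y;\ A_s,\,s\le t),\qquad\mathcal{F}^-_t=\sigma(Y+A_t;\ A_s-A_t,\,s\ge t).
\]
The first family increases with $t$ and the second decreases. Both contain $\widetilde X_t$. For $u\ge t$ the increment $A_u-A_t$ is independent of $\mathcal{F}^+_t$. For $u\le t$ it is independent of $\mathcal{F}^-_t$, because $Y+A_t$ is independent of all of $A$ by (U); without the uniform starting point, the position at time $t$ would give information on the earlier increments.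

Let $t,u\in D$, $h=|u-t|$, and condition on $\mathcal{F}^+_t$ if $u\ge t$ and on $\mathcal{F}^-_t$ otherwise. On $\{|\widetilde X_t|\le\varepsilon\}$ let $x_0\in[-\varepsilon,\varepsilon]$ represent $\widetilde X_t$. The conditional probability of $\{|\widetilde X_u|\le\varepsilon\}$ is at least $\mathbb{P}\{|x+h^{1/\alpha}\zeta|\le\varepsilon\}$ evaluated at $x=x_0$. If $h^{1/\alpha}\ge\varepsilon$, this asks $\zeta$ to lie in an interval of length $2\varepsilon h^{-1/\alpha}$ inside $[-2,2]$, which has probability at least $2\varepsilon h^{-1/\alpha}\min_{[-2,2]}g$. If $h^{1/\alpha}<\varepsilon$, it suffices that $|\zeta|\le1$ and that $\zeta$ have the sign opposite to $x_0$, which has probability $\mathbb{P}\{0\le\zeta\le1\}$. In both cases the bound is at least $c\,\varepsilon\varphi_\varepsilon(u-t)$. Summing against $\mu(u)$, we see that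
\[
M=\max_{t\in D}\mathbb{E}[J|\mathcal{F}^+_t]+\max_{t\in D}\mathbb{E}[J|\mathcal{F}^-_t]
\]
satisfies (ii). Doob's inequality gives $\mathbb{E}M^2\le16\,\mathbb{E}J^2$, and Lemma~\ref{lem:second} with $Z=1$ gives (i). This proves Proposition~\ref{prop:torus} for $N=d=1$.

\subsection{Two parameters}\label{sec:two}

Let $N=2$, $d=1$, $\alpha=2$, so $Q=(a,b]^2$. Take $t,u\in D$ with $u_1<t_1$ and $u_2>t_2$. These points are not comparable, and exchanging them does not change that. We connect them through the corner $u'=(t_1,u_2)$: first condition on a $\sigma$-field that knows $\widetilde X_{u'}$ and looks backward in the first coordinate, then on one that knows $\widetilde X_t$ and looks forward in the second. Lemma~\ref{lem:doob} controls the maximum over $t$ of such iterated conditional expectations, provided that the first $\sigma$-field depends only on $r=t_1$ and the second only on $t_2$.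

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!55] (3.2,0) rectangle (4.4,1.2);
\fill[gray!20] (3.2,1.2) rectangle (4.4,3.8);
\draw (0,0) rectangle (6,6);
\draw (1.2,0) -- (1.2,6);
\draw (0,1.2) -- (6,1.2);
\draw[dashed] (0,3.8) -- (4.4,3.8);
\draw[dashed] (3.2,0) -- (3.2,3.8);
\draw[dashed] (4.4,0) -- (4.4,6);
\draw[<->,thick] (1.2,2.5) -- (4.4,2.5);
\fill (3.2,3.8) circle (2pt) node[above] {$u$};
\fill (4.4,3.8) circle (2pt) node[above right] {$(r,u_2)$};
\node at (0.6,0.6) {$B_0$};
\node at (2.2,0.6) {$B_1$};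
\node at (0.6,4.9) {$B_2$};
\node at (2.6,5.1) {$Q$};
\node[below] at (1.2,0) {$a$};
\node[below] at (3.2,0) {$u_1$};
\node[below] at (4.4,0) {$r$};
\node[below] at (6,0) {$b$};
\node[left] at (0,1.2) {$a$};
\node[left] at (0,3.8) {$u_2$};
\node[left] at (0,6) {$b$};
\end{tikzpicture}
\caption{The square $[0,b]^2$ split into the corner $B_0$, the slabs $B_1,B_2$ and the core $Q$. A backward step in the first coordinate compares the process at $u$ with the process at $(r,u_2)$; the difference is the noise of the shaded strip. The noise of the dark part, in $B_1$, is independent of the backward $\sigma$-field at $r$. For the light part, in $Q$, that $\sigma$-field knows the total noise of each horizontal row from $a$ to $r$ (arrow), but not how it is distributed along the row.}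
\label{fig:split}
\end{figure}

\emph{The first difficulty: the backward $\sigma$-field sees the core.} Since it may not depend on $u_2$, it must know $\widetilde X_{(r,s)}$ for every $s$, and the differences of these values contain the row totals $\mathbb{W}((a,r]\times(s',s])$, which are correlated with the noise in the strip between $u$ and $u'$ (Figure~\ref{fig:split}). The single variable $Y$ hides the past of $A^1$ but not these totals. So let $\mathcal{F}$ be generated by $Y+A^1_r$, by $A^2$, by the noise to the right of $r$, and by the row totals $\mathbb{W}((a,r]\times B)$, $B\subset(a,b]$. With $h=r-u_1$ and $p=h/(r-a)\le h/a$,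
\[
\widetilde X_u-\widetilde X_{u'}=-(A^1_r-A^1_{u_1})-\Theta,\qquad\Theta=\mathbb{W}((u_1,r]\times(a,u_2]),\qquad V=\mathbb{W}((a,r]\times(a,u_2]).
\]
Both $\Theta$ and $pV$ have covariance $h|B\cap(a,u_2]|$ with the total of the row $B$, so $\Theta-pV$ is independent of $\mathcal{F}$, as for a Brownian bridge. Given $\mathcal{F}$, the difference is Gaussian with variance between $ah$ and $bh$ and with the random mean $-pV$. At a point $y$ with $|y|\le2h^{1/2}$ we have $(y+pV)^2\le8h+2h^2V^2/a^2$, so the conditional density is at least $ch^{-1/2}\exp(-hV^2/a^3)$. The two-case argument of Section~\ref{sec:one} then gives, with $\rho=\varepsilon\vee h^{1/2}$,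
\[
\mathbb{P}\big(|\widetilde X_u|\le\varepsilon\,\big|\,\mathcal{F}\big)\ge c\,e^{-\eta V^2/a^3}\,(\varepsilon/\rho)\,\mathbf{1}\{|\widetilde X_{u'}|\le\rho\}.
\]

\emph{The second difficulty: the loss is random.} The factor $e^{-\eta V^2/a^3}$ has no positive lower bound. It involves the rows between $t_2$ and $u_2$, so it is not measurable for the forward $\sigma$-field at $t_2$, and the same rows enter $\widetilde X_{u'}$; it cannot be taken out of the next conditional expectation. The remedy is to pay in advance. Write $V=V(r,u_2)$, let $\kappa_0=\max_{s\in D^*}|V(s)|$ and $\kappa_1=\max_{s_2\in R_2}|V(r,s_2)|$, and replace $J$ by $ZJ$ with $Z=e^{\eta\kappa_0^2/a^3}$. The weight $Z$ does not depend on $t$ or $u$. It is not $\mathcal{F}$-measurable, but it is at least $e^{\eta\kappa_1^2/a^3}$, which is $\mathcal{F}$-measurable and at least $e^{\eta V^2/a^3}$. Hence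
\[
\mathbb{E}\big[Z\mathbf{1}\{|\widetilde X_u|\le\varepsilon\}\,\big|\,\mathcal{F}\big]\ge c\,(\varepsilon/\rho)\,\mathbf{1}\{|\widetilde X_{u'}|\le\rho\},
\]
and the forward step proceeds with an independent increment. A large factor inside a conditional expectation can be lowered to a measurable one, whereas a small factor cannot be removed. By Lemma~\ref{lem:second} the price is $\mathbb{E}Z^2$, and for a centered Gaussian $V$ the moment $\mathbb{E}e^{2\eta V^2/a^3}$ is finite exactly when $4\eta\operatorname{Var}V<a^3$. This is why $\eta$ is small for $\alpha=2$.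

For $\alpha<2$ the backward $\sigma$-field knows the sizes of the jumps in the core and their rows, and only their positions along the rows are random. An unusual abundance of jumps makes $\Theta$ larger than $h^{1/\alpha}$ by some factor; the increment of $A^1$ must cancel it, and by Lemma~\ref{lem:density}(a) this costs only a power of that factor.

\section{Forward and backward filtrations}\label{sec:filt}

We return to general $N,d,\alpha$. For $v\in\mathbb{R}^N$ let $v_{-i}\in\mathbb{R}^{N-1}$ be $v$ without its $i$-th coordinate, let $S\times_iI=\{v:v_{-i}\in S,\ v_i\in I\}$, and put $\Sigma=[0,b]^{N-1}\setminus[0,a]^{N-1}$, which is empty for $N=1$. Above level $a$ in direction $i$ the core is a product: $Q\cap\{v_i\in I\}=\Sigma\times_iI$ for $I\subset(a,b]$.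

For $i\le N$ and $r\in[2a,b]$, let $\mathcal{R}^i_r$ be the $\sigma$-field of the \emph{projected noise}: it is generated by the counts $\Pi^k((S\times_i(a,r])\times B)$ if $\alpha<2$ and by the variables $\mathbb{W}^k(S\times_i(a,r])$ if $\alpha=2$, where $k\le d$ and $S\subset\Sigma$, $B\subset\{0<|y|\le1\}$ are Borel. For $\alpha<2$ this is the $\sigma$-field of the images of the atoms in $\Sigma\times_i(a,r]$ under $(v,y)\mapsto(v_{-i},y)$. Define
\begin{align*}
\mathcal{F}^{i,+}_r&=\sigma\big(Y;\ A^j,\,j\ne i;\ A^i_s,\,s\le r;\ \text{core noise on }\{v_i\le r\}\big),\\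
\mathcal{F}^{i,-}_r&=\sigma\big(Y+A^i_r;\ A^j,\,j\ne i;\ A^i_s-A^i_r,\,s\ge r;\ \text{core noise on }\{v_i\le a\}\cup\{v_i>r\}\big)\vee\mathcal{R}^i_r.
\end{align*}
For $s\in[2a,b]^N$ and $l\le N$ put $Q(s)=Q\cap[0,s]$ and $Q_l(s)=Q(s)\cap\{v_l>a\}$.

\begin{lemma}\label{lem:filt}
Let $i\le N$ and $r\in[2a,b]$.
\begin{itemize}
\item[(a)] $\mathcal{F}^{i,+}_r$ increases and $\mathcal{F}^{i,-}_r$ decreases with $r$.
\item[(b)] Let $s\in[2a,b]^N$ with $s_i=r$, and let $A$ be $Q(s)$ or $Q_l(s)$. Then $\mathbb{W}(A)$ and, if $\alpha<2$, $\mathbb{W}_x(A)$ and $\Pi^k(A\times B)$ for Borel $B\subset\{0<|y|\le1\}$, are measurable with respect to both $\mathcal{F}^{i,+}_r$ and $\mathcal{F}^{i,-}_r$. So is $\widetilde X_s$.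
\item[(c)] The increment $A^i_{r'}-A^i_r$ is independent of $\mathcal{F}^{i,+}_r\vee\mathcal{Q}$ if $r'\ge r$ and of $\mathcal{F}^{i,-}_r\vee\mathcal{Q}$ if $r'\le r$. The core noise on $\{v_i>r\}$ is independent of $\mathcal{F}^{i,+}_r$.
\item[(d)] The conditional law of the core noise on $\Sigma\times_i(a,r]$ given $\mathcal{F}^{i,-}_r$ is its conditional law given $\mathcal{R}^i_r$. In particular, if $\alpha<2$, then given $\mathcal{F}^{i,-}_r$ the $i$-th coordinates of the atoms in $\Sigma\times_i(a,r]$ are i.i.d.\ uniform on $(a,r]$.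
\end{itemize}
\end{lemma}

\begin{proof}
(a) The generators of $\mathcal{F}^{i,+}_r$ are among those of $\mathcal{F}^{i,+}_{r''}$ for $r''>r$. Let $r'<r$; we check that the generators of $\mathcal{F}^{i,-}_r$ are $\mathcal{F}^{i,-}_{r'}$-measurable. We have $Y+A^i_r=(Y+A^i_{r'})+(A^i_r-A^i_{r'})$ and $A^i_s-A^i_r=(A^i_s-A^i_{r'})-(A^i_r-A^i_{r'})$ for $s\ge r$. The set $\{v_i>r\}$ is contained in $\{v_i>r'\}$. A generator of $\mathcal{R}^i_r$, attached to $S\times_i(a,r]$, is the sum of the generator of $\mathcal{R}^i_{r'}$ attached to $S\times_i(a,r']$ and a function of the core noise on $S\times_i(r',r]\subset\{v_i>r'\}$.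

(b) Since $A\subset\{v_i\le r\}$, measurability for $\mathcal{F}^{i,+}_r$ is part of the definition. For $\mathcal{F}^{i,-}_r$, split $A$ into $A\cap\{v_i\le a\}$, on which the core noise is known, and $A\cap\{v_i>a\}=S'\times_i(a,r]$. Here $S'=\Sigma\cap[0,s_{-i}]$ if $A$ is $Q(s)$ or $Q_i(s)$, and $S'=\Sigma\cap[0,s_{-i}]\cap\{v_l>a\}$ if $A=Q_l(s)$ with $l\ne i$. The contribution of the full cylinder $S'\times_i(a,r]$ is $\mathcal{R}^i_r$-measurable: for $\alpha<2$ the integrals in \eqref{eq:small} depend only on the projected atoms. Finally $\widetilde X_s=(Y+A^i_r)+\sum_{j\ne i}A^j_{s_j}+\mathbb{W}(Q(s))$.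

(c) The forward statements follow from the independence of the increments of $A^i$, of the core noise on disjoint sets, and of $Y,A^1,\dots,A^N,\mathcal{Q}$. For the backward statement let $\mathcal{H}$ be generated by $\mathcal{Q}$, $A^j$ $(j\ne i)$ and $A^i_s-A^i_r$ $(s\ge r)$. Then $(A^i_s)_{s\le r}$ is independent of $\mathcal{H}$, and $Y+A^i_r$ is independent of $\mathcal{N}$, which contains both. So the three are independent, and $\mathcal{F}^{i,-}_r\vee\mathcal{Q}=\sigma(Y+A^i_r)\vee\mathcal{H}$.

(d) By (U) and the independence of the core noise on disjoint sets, the generators of $\mathcal{F}^{i,-}_r$ other than $\mathcal{R}^i_r$ are jointly independent of the core noise on $\Sigma\times_i(a,r]$, of which $\mathcal{R}^i_r$ is a function. This gives the first claim, and the second is (P3).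
\end{proof}

\section{The one-step estimate}\label{sec:step}

\subsection{The size of the core noise and the loss function}

We need one functional $\kappa(s)$ that bounds the drift in a backward step ending at $s$. It must work for a step in any direction $l$, and it must be known to the $\sigma$-fields of every direction $i$, because one weight has to pay for all $N$ steps.

If $\alpha=2$, put $\kappa(s)=\max_{k\le d,\,l\le N}|\mathbb{W}^k(Q_l(s))|$. If $\alpha<2$, let $\kappa(s)$ be the smallest $\kappa\in[0,\infty]$ such that for all $k\le d$, $l\le N$ and integers $m\ge0$,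
\begin{align}
\Pi^k\big(Q(s)\times\{2^{-m}<|y|\le1\}\big)&\le\kappa\,2^{m\alpha},\label{eq:K1}\\
\big|\mathbb{W}^k_{2^{-m}}(Q_l(s))\big|&\le\kappa\,2^{m(\alpha-1)}.\label{eq:K2}
\end{align}
The normalizations come from a step of length $h\approx x^\alpha$, $x=2^{-m}$, in which each known atom falls into the strip with probability of order $x^\alpha$. The mean number of atoms larger than $x$ is of order $x^{-\alpha}$, which is the scale in \eqref{eq:K1}. The sum of the jumps smaller than $x$ enters multiplied by $x^\alpha$ and is compared with $x$, so $x^{1-\alpha}$ is the size we can afford; by \eqref{eq:var} its typical size $x^{1-\alpha/2}$ is smaller. Lemma~\ref{lem:weight} shows that $\kappa(s)<\infty$ almost surely for $s\in D^*$, the only points at which $\kappa$ is used. By Lemma~\ref{lem:filt}(b),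
\begin{equation}\label{eq:kmeas}
\kappa(s)\text{ is measurable for }\mathcal{F}^{i,+}_{s_i}\text{ and for }\mathcal{F}^{i,-}_{s_i},\text{ for every }i\le N.
\end{equation}

Let $\delta=(\alpha\wedge1)/2$, so that $\delta<\alpha$ and $\delta\le1$, and let $\Gamma=d(1+\alpha)/\delta$. The \emph{loss function} is
\[
\ell(\kappa)=(1+\kappa)^{-\Gamma}\quad\text{if }\alpha<2,\qquad\ell(\kappa)=\exp\big(-d\eta\kappa^2/a^{N+1}\big)\quad\text{if }\alpha=2.
\]
It is positive and decreasing on $[0,\infty)$, and $\ell\le1$.

\subsection{The conditional law of an increment}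

A \emph{step} consists of a point $u\in D^*$, a direction $i$, a value $r\in R_i$ and a sign $\pm$, such that $u_i\ge r$ if the sign is $+$ and $u_i\le r$ if it is $-$. For a step we write $\mathcal{F}=\mathcal{F}^{i,\pm}_r$, $h=|u_i-r|\le\eta$, $u'\in D^*$ for the point $u$ with $i$-th coordinate replaced by $r$, and $\kappa=\kappa(u')$. Both $\widetilde X_{u'}$ and $\kappa$ are $\mathcal{F}$-measurable. Let $S=\Sigma\cap[0,u_{-i}]$. Since $u_i\wedge r>a$, the sets $Q(u)$ and $Q(u')$ differ by the strip $S\times_i(u_i\wedge r,u_i\vee r]$, and modulo $L$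
\[
\widetilde X_u=\widetilde X_{u'}+\Delta,\qquad\Delta=A'\pm\Theta,\qquad A'=A^i_{u_i}-A^i_r,\qquad\Theta=\mathbb{W}\big(S\times_i(u_i\wedge r,u_i\vee r]\big),
\]
with $\Delta,A',\Theta\in\mathbb{R}^d$. By Lemma~\ref{lem:filt}(c), $A'$ is independent of $\mathcal{F}\vee\sigma(\Theta)$. Note that $a^{N-1}+|S|=\prod_{j\ne i}u_j\le b^{N-1}$.

\begin{lemma}\label{lem:incr}
For every step with $h>0$, every $w\in(0,h^{1/\alpha}]$ and every $\mathcal{F}$-measurable $z\in\mathbb{R}^d$ with $|z|\le h^{1/\alpha}$,
\[
\mathbb{P}\big(|\Delta-z|\le w\,\big|\,\mathcal{F}\big)\ge c\,\ell(\kappa)\,\big(w/h^{1/\alpha}\big)^d.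
\]
\end{lemma}

\begin{proof}[Proof for $\alpha=2$]
We show that, given $\mathcal{F}$, the vector $\Delta$ is Gaussian with independent coordinates, common variance $\tau^2\in[a^{N-1}h,b^{N-1}h]$, and mean $\bar\Delta$ satisfying $|\bar\Delta|\le h\kappa/a$.

In a forward step $\Theta$ is independent of $\mathcal{F}$ by Lemma~\ref{lem:filt}(c), so $\bar\Delta=0$ and $\tau^2=(a^{N-1}+|S|)h$.

In a backward step let $V=\mathbb{W}(S\times_i(a,r])=\mathbb{W}(Q_i(u'))$, which is $\mathcal{F}$-measurable with $|V|\le\kappa$, and let $p=h/(r-a)$. Since $a<u_i\le r$ and $r\ge2a$, we have $p\le1$ and $p\le h/a$. For Borel $S'\subset\Sigma$, the covariance of $\Theta^k$ with $\mathbb{W}^k(S'\times_i(a,r])$ is $h|S\cap S'|$, and that of $pV^k$ is $p(r-a)|S\cap S'|=h|S\cap S'|$. The family is jointly Gaussian, so $\Theta-pV$ is independent of $\mathcal{R}^i_r$, and hence of $\mathcal{F}$ by Lemma~\ref{lem:filt}(d). Its coordinates have variance $|S|h-2p|S|h+p^2|S|(r-a)=|S|h(1-p)$. Thus $\Delta=-pV+[A'-(\Theta-pV)]$ has $\bar\Delta=-pV$ and $\tau^2=a^{N-1}h+|S|h(1-p)$.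

In both cases, if $|y-z|\le w$ then $|y|\le2h^{1/2}$ and $(y_k-\bar\Delta^k)^2\le8h+2h^2\kappa^2/a^2$. The conditional density of $\Delta^k$ at $y_k$ is then at least
\[
(2\pi b^{N-1}h)^{-1/2}\exp\Big(-\frac{8h+2h^2\kappa^2/a^2}{2a^{N-1}h}\Big)\ge ch^{-1/2}\exp\big(-\eta\kappa^2/a^{N+1}\big).
\]
Take the product over $k\le d$ and integrate over the cube $\{|y-z|\le w\}$ of volume $(2w)^d$.
\end{proof}

\begin{proof}[Proof for $\alpha<2$]
The conditional law of $\Theta$ is not explicit, so we bound $|\Theta|$ with conditional probability $\frac12$ and let $A'$ do the aiming.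

\emph{Reduction to a bound on $\Theta$.} Suppose that $K\ge1$ is $\mathcal{F}$-measurable and
\begin{equation}\label{eq:theta}
\mathbb{P}\big(|\Theta|\le Kh^{1/\alpha}\,\big|\,\mathcal{F}\big)\ge\tfrac12.
\end{equation}
The event $|\Delta-z|\le w$ says that $A'$ lies in the cube of radius $w$ around $z\mp\Theta$. On $\{|\Theta|\le Kh^{1/\alpha}\}$ the points $y$ of this cube satisfy $|y|\le3Kh^{1/\alpha}$. The density of $A'$ is $\prod_k\tau^{-1}g(y_k/\tau)$ with $\tau=(a^{N-1}h)^{1/\alpha}$, and by Lemma~\ref{lem:density}(a) it is at least $ch^{-d/\alpha}K^{-d(1+\alpha)}$ on the cube. Conditioning first on $\mathcal{F}\vee\sigma(\Theta)$, of which $A'$ is independent, we obtain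
\[
\mathbb{P}\big(|\Delta-z|\le w\,\big|\,\mathcal{F}\big)\ge cK^{-d(1+\alpha)}\big(w/h^{1/\alpha}\big)^d.
\]
It remains to prove \eqref{eq:theta} with $K=C(1+\kappa)^{1/\delta}$, for then $K^{-d(1+\alpha)}=c\,\ell(\kappa)$.

\emph{The scale.} Let $x=2^{-m_0}$, where $m_0=0$ if $h\ge1$, and $m_0\ge0$ is determined by $h^{1/\alpha}\le x<2h^{1/\alpha}$ if $h<1$. As $h\le b$, we have $x\le2h^{1/\alpha}$ and $h\le Cx^\alpha$. Fix a coordinate $k$ and write $\Theta^k=\Theta_>+\Theta_\le$ for the contributions of the atoms with $x<|y|\le1$ and with $|y|\le x$. The small atoms are controlled by a variance. For the large atoms a first moment is too big when $\alpha<1$, so we use the moment of order $\delta$ and the inequality $(\sum_qa_q)^\delta\le\sum_qa_q^\delta$ for $a_q\ge0$.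

\emph{Forward step.} Here $\Theta$ is independent of $\mathcal{F}$ and the strip has volume at most $b^{N-1}h$. By (P2), since $\delta<\alpha$,
\[
\mathbb{E}|\Theta_>|^\delta\le Ch\int_x^1y^{\delta-1-\alpha}dy\le Chx^{\delta-\alpha}\le Cx^\delta,
\]
and by \eqref{eq:var} $\mathbb{E}\Theta_\le^2\le Chx^{2-\alpha}\le Cx^2$. Markov's inequality gives $\mathbb{P}\{|\Theta^k|>2\lambda x\}\le C\lambda^{-\delta}+C\lambda^{-2}$, which is at most $1/(2d)$ for a large constant $\lambda$. So \eqref{eq:theta} holds with $K=C$.

\emph{Backward step.} Let $y_1,y_2,\dots$ be the sizes of the atoms of $\Pi^k$ in $Q_i(u')\times\{0<|y|\le1\}$, where $Q_i(u')=S\times_i(a,r]$, listed by decreasing modulus; they are $\mathcal{F}$-measurable. Let $\chi_q$ be the indicator that the $q$-th atom has $i$-th coordinate in $(u_i,r]$. By Lemma~\ref{lem:filt}(d), given $\mathcal{F}$ the $\chi_q$ are i.i.d.\ Bernoulli with parameter $p=h/(r-a)\le h/a\le Cx^\alpha$. By \eqref{eq:K1} at $s=u'$, at most $\kappa2^{m\alpha}$ of the atoms satisfy $2^{-m}<|y_q|\le2^{1-m}$. Since $\delta<\alpha<2$,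 geometric summation gives
\[
\sum_{|y_q|>x}|y_q|^\delta\le\sum_{m=1}^{m_0}\kappa2^{m\alpha}2^{(1-m)\delta}\le C\kappa x^{\delta-\alpha},\qquad\sum_{|y_q|\le x}y_q^2\le\sum_{m>m_0}\kappa2^{m\alpha}2^{2(1-m)}\le C\kappa x^{2-\alpha}.
\]
Let $\lambda>0$ be $\mathcal{F}$-measurable. For the large atoms, $\Theta_>=\sum_{|y_q|>x}y_q\chi_q$, so $\mathbb{E}[|\Theta_>|^\delta\,|\,\mathcal{F}]\le p\sum_{|y_q|>x}|y_q|^\delta\le C\kappa x^\delta$ and
\[
\mathbb{P}\big(|\Theta_>|>\lambda x\,\big|\,\mathcal{F}\big)\le C\kappa\lambda^{-\delta}.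
\]
For the small atoms the conditional mean is no longer zero. For $n>m_0$ let $\Theta_n=\sum y_q\chi_q$ and $V_n=\sum y_q$, both finite sums over $2^{-n}<|y_q|\le x$. Given $\mathcal{F}$, $\Theta_n$ has mean $pV_n$ and variance at most $p\sum_{|y_q|\le x}y_q^2\le C\kappa x^2$, so $\mathbb{P}(|\Theta_n-pV_n|>\lambda x\,|\,\mathcal{F})\le C\kappa\lambda^{-2}$. By \eqref{eq:small}, almost surely $\Theta_n\to\Theta_\le$ and $V_n\to V=\mathbb{W}^k_x(Q_i(u'))$. Since $\mathbf{1}\{|\Theta_\le-pV|>\lambda x\}\le\liminf_n\mathbf{1}\{|\Theta_n-pV_n|>\lambda x\}$, the conditional Fatou lemma gives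
\[
\mathbb{P}\big(|\Theta_\le-pV|>\lambda x\,\big|\,\mathcal{F}\big)\le C\kappa\lambda^{-2}.
\]
By \eqref{eq:K2}, $|V|\le\kappa x^{1-\alpha}$, so $|pV|\le C\kappa x$. Take $\lambda=C_2(1+\kappa)^{1/\delta}$. Then $\kappa\lambda^{-\delta}\le C_2^{-\delta}$ and $\kappa\lambda^{-2}\le C_2^{-2}$, so for a large constant $C_2$ the exceptional conditional probabilities, summed over $k\le d$, total at most $\frac12$. Off the exceptional events $|\Theta|\le2\lambda x+C\kappa x\le C(1+\kappa)^{1/\delta}h^{1/\alpha}$, which is \eqref{eq:theta}.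
\end{proof}

\subsection{From one window to the next}

The form in which we use the estimate relates the event that $\widetilde X_u$ is in a window of radius $w$ to the event that $\widetilde X_{u'}$ is in a window enlarged to the scale of the step.

\begin{lemma}\label{lem:step}
There is a constant $c_*\in(0,1]$ such that for every step and every $w>0$, with $\rho=w\vee h^{1/\alpha}$,
\[
\mathbb{P}\big(|\widetilde X_u|\le w\,\big|\,\mathcal{F}\big)\ge c_*\,\ell(\kappa)\,(w/\rho)^d\,\mathbf{1}\{|\widetilde X_{u'}|\le\rho\}.
\]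
\end{lemma}

\begin{proof}
If $h=0$, then $u=u'$ and $\rho=w$, and the left side equals the indicator. Let $h>0$ and let $x_0\in[-L/2,L/2)^d$ be the representative of $\widetilde X_{u'}$. It is $\mathcal{F}$-measurable, $|x_0|=|\widetilde X_{u'}|$, and $|\widetilde X_u|\le|x_0+\Delta|$. Work on $\{|x_0|\le\rho\}$.

If $w<h^{1/\alpha}$, then $\rho=h^{1/\alpha}$, and Lemma~\ref{lem:incr} with window $w$ and $z=-x_0\mathbf{1}\{|x_0|\le\rho\}$ gives the claim.

If $w\ge h^{1/\alpha}$, then $\rho=w$, and the increment only has to point inward. Apply Lemma~\ref{lem:incr} with window $h^{1/\alpha}/2$ and $z_k=-\operatorname{sgn}(x_0^k)h^{1/\alpha}/2$, where $\operatorname{sgn}0=1$. With conditional probability at least $c2^{-d}\ell(\kappa)$, each $\Delta^k$ lies between $0$ and $-\operatorname{sgn}(x_0^k)h^{1/\alpha}$, and then $|x_0^k+\Delta^k|\le\max(|x_0^k|,h^{1/\alpha})\le w$.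
\end{proof}

\section{The weight}\label{sec:weight}

A path from $u$ to $t$ has $N$ steps, ends each step at a point of $D^*$, and loses at most a factor $\ell(\kappa)$ each time. So we put
\[
\kappa^*=\max_{s\in D^*}\kappa(s),\qquad Z=\ell(\kappa^*)^{-N}\ge1.
\]
The weight $Z$ is $\mathcal{Q}$-measurable. The point is to bound its second moment independently of the number of points of $D$.

\begin{lemma}\label{lem:weight}
$\mathbb{E}Z^2\le C$. In particular $\kappa^*<\infty$ almost surely.
\end{lemma}

\begin{proof}
The maximum over $D^*$ is handled by Lemma~\ref{lem:doob}, applied to the increasing families $\mathcal{G}^j_r=\sigma(\text{core noise on }\{v_j\le r\})$, $r\in R_j$. Fix $k\le d$, $l\le N$, and $x=2^{-m}$ if $\alpha<2$. For Borel $A\subset Q$ let $G(A)$ be $\mathbb{W}^k_x(A)$ if $\alpha<2$ and $\mathbb{W}^k(A)$ if $\alpha=2$. The variable $G(A\cap\{v_j>r\})$ is centered and independent of $\mathcal{G}^j_r$, so $\mathbb{E}[G(A)|\mathcal{G}^j_r]=G(A\cap\{v_j\le r\})$. Starting from $Q_l=Q\cap\{v_l>a\}$ and conditioning successively on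 $\mathcal{G}^1_{s_1},\dots,\mathcal{G}^N_{s_N}$, we arrive at $G(Q_l(s))$. If $\psi\ge0$ is convex, Jensen's inequality at each stage shows that $\psi(G(Q_l(s)))$ is at most the iterated conditional expectation of $\psi(G(Q_l))$. Hence, for $q>1$,
\begin{equation}\label{eq:max}
\mathbb{E}\max_{s\in D^*}\psi\big(G(Q_l(s))\big)^q\le\Big(\frac q{q-1}\Big)^{Nq}\mathbb{E}\,\psi\big(G(Q_l)\big)^q.
\end{equation}

\emph{The case $\alpha=2$.} Here $Z^2=\exp(\lambda\kappa^{*2})$ with $\lambda=2Nd\eta/a^{N+1}\le1/(4b^N)$ by the choice of $\eta$. Apply \eqref{eq:max} with $\psi(y)=e^{\lambda y^2/2}$ and $q=2$. Since $G(Q_l)$ is centered Gaussian with variance at most $b^N$, we get $\mathbb{E}\max_se^{\lambda G(Q_l(s))^2}\le4^N(1-2\lambda b^N)^{-1/2}\le4^N\sqrt2$. Now $Z^2$ is the maximum over $k,l$ of these variables, so $\mathbb{E}Z^2\le dN4^N\sqrt2$.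

\emph{The case $\alpha<2$.} Here $Z^2=(1+\kappa^*)^q$ with $q=2N\Gamma>1$, so we must bound $\|\kappa^*\|_q$, the norm in $L^q(\mathbb{P})$. Let $\mathsf{N}^k_m=\Pi^k(Q\times\{2^{-m}<|y|\le1\})$, a Poisson variable with mean $\lambda_m\le C2^{m\alpha}$. By the definition of $\kappa$,
\[
\kappa^*\le C+\sum_{k}\sum_{m\ge0}2^{-m\alpha}|\mathsf{N}^k_m-\lambda_m|+\sum_{k,l}\sum_{m\ge0}2^{-m(\alpha-1)}\max_{s\in D^*}\big|\mathbb{W}^k_{2^{-m}}(Q_l(s))\big|.
\]
We show that the $m$-th term of each series has $L^q$ norm at most $C2^{-m\alpha/2}$; Minkowski's inequality then finishes the proof. We use that $\mathbb{E}e^{\xi}\le C$ and $\mathbb{E}e^{-\xi}\le C$ imply $\|\xi\|_q\le C$.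

For the counts, let $\beta=\pm2^{-m\alpha/2}$. Since $e^\beta-1-\beta\le\beta^2$ for $|\beta|\le1$,
\[
\mathbb{E}e^{\beta(\mathsf{N}^k_m-\lambda_m)}=e^{\lambda_m(e^\beta-1-\beta)}\le e^{\lambda_m2^{-m\alpha}}\le C,
\]
so $\|\mathsf{N}^k_m-\lambda_m\|_q\le C2^{m\alpha/2}$.

For the sums, let $x=2^{-m}$ and $\beta=\pm x^{\alpha/2-1}$, so that $|\beta y|\le1$ for $|y|\le x$. Apply (P2) to the truncated integrals in \eqref{eq:small}, use symmetry and $\cosh y-1\le y^2$ for $|y|\le1$, and pass to the limit by Fatou's lemma:
\[
\mathbb{E}e^{\beta\mathbb{W}^k_x(Q_l)}\le\exp\Big(|Q_l|c_\alpha\int_{|y|\le x}(\cosh\beta y-1)|y|^{-1-\alpha}dy\Big)\le\exp\big(C\beta^2x^{2-\alpha}\big)=e^C.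
\]
So $\|\mathbb{W}^k_x(Q_l)\|_q\le Cx^{1-\alpha/2}$, and \eqref{eq:max} with $\psi(y)=|y|$ gives the same bound for the maximum over $D^*$. Multiplying by $2^{-m(\alpha-1)}=x^{\alpha-1}$ gives $Cx^{\alpha/2}$.
\end{proof}

\section{Chaining the steps: proof of Proposition~\ref{prop:torus}}\label{sec:chain}

We construct the variable $M$ of Lemma~\ref{lem:scheme}. The position of $u$ relative to $t$ is described by a sign pattern, and we use one iterated conditional expectation for each pattern. For $\theta\in\{+,-\}^N$ and $t\in D^*$ write $\mathbb{E}_j=\mathbb{E}[\,\cdot\,|\mathcal{F}^{j,\theta_j}_{t_j}]$, and put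
\[
M^\theta_t=\mathbb{E}_N\cdots\mathbb{E}_2\mathbb{E}_1[ZJ],\qquad M=\sum_{\theta\in\{+,-\}^N}\max_{t\in D^*}M^\theta_t.
\]

\emph{Condition (i).} For fixed $\theta$ the families $(\mathcal{F}^{j,\theta_j}_r)_{r\in R_j}$ are monotone by Lemma~\ref{lem:filt}(a), so Lemma~\ref{lem:doob} gives $\mathbb{E}\max_t(M^\theta_t)^2\le4^N\mathbb{E}[Z^2J^2]$. Hence $\mathbb{E}M^2\le4^N\cdot4^N\,\mathbb{E}[Z^2J^2]$, and Lemmas~\ref{lem:second} and~\ref{lem:weight} give (i).

\emph{Condition (ii).} Fix $t,u\in D$ and a pattern $\theta$ such that $u_j\ge t_j$ when $\theta_j=+$ and $u_j\le t_j$ when $\theta_j=-$. For $0\le m\le N$ define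
\begin{align*}
u^{(m)}&=(t_1,\dots,t_m,u_{m+1},\dots,u_N)\in D^*,\\
\rho_m&=\varepsilon\vee\max_{j\le m}|u_j-t_j|^{1/\alpha},\\
\kappa_m&=\max\{\kappa(s):\ s\in D^*,\ s_1=t_1,\dots,s_m=t_m\}.
\end{align*}
Thus $u^{(0)}=u$, $u^{(N)}=t$, $\rho_0=\varepsilon$, $\rho_N=\varepsilon\vee|u-t|_\infty^{1/\alpha}$ and $\kappa_0=\kappa^*$. Three properties of $\kappa_m$ matter: $\kappa_0\ge\kappa_1\ge\dots\ge\kappa_N$, because the maximum runs over smaller sets; $\kappa_m\ge\kappa(u^{(m)})$; and, for $m\ge1$, $\kappa_m$ is $\mathcal{F}^{m,\theta_m}_{t_m}$-measurable by \eqref{eq:kmeas}, because every $s$ in the maximum has $s_m=t_m$. We claim that almost surely, for $0\le m\le N$,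
\begin{equation}\label{eq:chain}
\mathbb{E}_m\cdots\mathbb{E}_1\big[Z\mathbf{1}\{|\widetilde X_u|\le\varepsilon\}\big]\ge c_*^m\,\ell(\kappa_m)^{-(N-m)}\,(\varepsilon/\rho_m)^d\,\mathbf{1}\{|\widetilde X_{u^{(m)}}|\le\rho_m\}.
\end{equation}
For $m=0$ there is no conditioning and both sides equal $Z\mathbf{1}\{|\widetilde X_u|\le\varepsilon\}$. Assume \eqref{eq:chain} for some $m<N$ and apply $\mathbb{E}_{m+1}$. First lower the remaining weight: $\ell(\kappa_m)^{-(N-m)}\ge\ell(\kappa_{m+1})^{-(N-m)}$, and the right side is measurable for the conditioning $\sigma$-field, so it comes out. Then apply Lemma~\ref{lem:step} to the step with point $u^{(m)}$, direction $m+1$, value $r=t_{m+1}$, sign $\theta_{m+1}$ and window $w=\rho_m$. For this step $u'=u^{(m+1)}$ and $w\vee h^{1/\alpha}=\rho_{m+1}$, so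
\[
\mathbb{E}_{m+1}\mathbf{1}\{|\widetilde X_{u^{(m)}}|\le\rho_m\}\ge c_*\,\ell(\kappa_{m+1})\,(\rho_m/\rho_{m+1})^d\,\mathbf{1}\{|\widetilde X_{u^{(m+1)}}|\le\rho_{m+1}\},
\]
where we used $\ell(\kappa(u^{(m+1)}))\ge\ell(\kappa_{m+1})$. One factor $\ell(\kappa_{m+1})^{-1}$ of the weight cancels the loss, the ratios of windows telescope, and \eqref{eq:chain} holds for $m+1$.

For $m=N$ the weight is used up. On $\{|\widetilde X_t|\le\varepsilon\}$ the indicator in \eqref{eq:chain} equals $1$, and the right side is $c_*^N(\varepsilon/\rho_N)^d=c_*^N\varepsilon^d\varphi_\varepsilon(u-t)$. Now $M^\theta_t=\sum_u\mu(u)\mathbb{E}_N\cdots\mathbb{E}_1[Z\mathbf{1}\{|\widetilde X_u|\le\varepsilon\}]$ is a sum of nonnegative terms, and every $u\in D$ is compatible with at least one pattern $\theta$. Therefore, almost surely for all of the finitely many $t\in D$,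
\[
M\ge\sum_\theta M^\theta_t\ge c_*^N\varepsilon^d\sum_{u\in D}\mu(u)\varphi_\varepsilon(u-t)=c_*^N\varepsilon^d\Phi(t)\qquad\text{on }\{|\widetilde X_t|\le\varepsilon\}.
\]
This is (ii). Lemma~\ref{lem:scheme} gives Proposition~\ref{prop:torus}, hence Proposition~\ref{prop:finite}, and by Sections~\ref{sec:lower} and~\ref{sec:finite} the proof of Theorem~\ref{thm:main} is complete.

\section{Hitting points: proof of Corollary~\ref{cor:points}}\label{sec:points}

All values $X_t$, $t\in[a_0,b_0]^N$, share the summand $X_{\mathbf{a}}$ with $\mathbf{a}=(a_0,\dots,a_0)$. It shifts the image by an independent vector with a density, and this turns volumes into hitting probabilities.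

Let $X'_t=X_t-X_{\mathbf{a}}$ for $t\ge\mathbf{a}$. In terms of the noise $X'_t=\mathbb{X}([0,t]\setminus[0,\mathbf{a}])$, so $X_{\mathbf{a}}$ is independent of $\mathcal{F}'=\sigma(X'_t:t\ge\mathbf{a})$. The density $G$ of $X_{\mathbf{a}}$ is a product of rescaled copies of $g$; by Lemma~\ref{lem:density}(a) it is bounded, continuous and positive, hence bounded below by a positive constant on each bounded set. We have $|X'(E)|=|X(E)|$, and $x\in X(E)$ if and only if $x-X_{\mathbf{a}}\in X'(E)$. The arguments of Section~\ref{sec:meas} apply to $X'$ and $\mathcal{F}'$, so $\Lambda=\{(\omega,y):y\in X'(E)\}$ lies in the completion of $\mathcal{F}'\otimes\mathcal{B}(\mathbb{R}^d)$ under every $\sigma$-finite measure. By independence, the map $\omega\mapsto(\omega,x-X_{\mathbf{a}}(\omega))$ carries $\mathbb{P}$ to $\mathbb{P}\otimes G(x-y)\,dy$ on this product $\sigma$-field. Therefore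
\begin{equation}\label{eq:shift}
\mathbb{P}\{x\in X(E)\}=\mathbb{E}\int_{X'(E)}G(x-y)\,dy.
\end{equation}
The right side is at most $\|G\|_\infty\mathbb{E}|X(E)|$, and Theorem~\ref{thm:main} gives the upper bound.

For the lower bound we need volume in a bounded region, where $G(x-y)$ is bounded below. The coordinates of $X'_t$ are copies of $\gamma^{1/\alpha}\zeta$ with $\gamma\le b_0^N$, so there is $R'$, depending only on $(b_0,N,d,\alpha)$, with $\mathbb{P}\{|X'_t|>R'\}\le\frac12$ for all $t\in[a_0,b_0]^N$. Let $B=\{|y|\le R'\}$. Let $\mu\in\mathcal{P}(E)$ have finite energy, and let $\nu$ and $f$ be as in Lemma~\ref{lem:occupation} with $X_*=X_{\mathbf{a}}$. Then $\mathbb{E}\nu(B)=\int\mathbb{P}\{X'_t\in B\}\mu(dt)\ge\frac12$, and $\nu$ is carried by $X'(E)$, so two applications of the Cauchy--Schwarz inequality give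
\[
\tfrac12\le\mathbb{E}\nu(B)\le\mathbb{E}\big[|X'(E)\cap B|^{1/2}\|f\|_2\big]\le\big(\mathbb{E}|X'(E)\cap B|\big)^{1/2}\big(C\mathcal{E}(\mu)\big)^{1/2}.
\]
By \eqref{eq:shift}, for $|x|\le R$,
\[
\mathbb{P}\{x\in X(E)\}\ge\inf_{|z|\le R+R'}G(z)\;\mathbb{E}|X'(E)\cap B|\ge\frac{c'}{\mathcal{E}(\mu)}.
\]
The supremum over $\mu$ gives the lower bound; if no $\mu$ has finite energy there is nothing to prove. This completes the proof of Corollary~\ref{cor:points}.

\begin{thebibliography}{1}

\bibitem{notes}
\emph{Lecture Notes on Multiparameter Processes: Ecole Polytechnique F\'ed\'erale de Lausanne, Switzerland},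
\texttt{http://www.math.utah.edu/\textasciitilde davar/epfl/notes.pdf}

\end{thebibliography}
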